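# Hilbert functions of reduced arithmetically Gorenstein sets of points

Throughout, $k$ is a fixed algebraically closed field of arbitrary characteristic, and all points are closed points of $\mathbb P^c=\mathbb P^c_k$, that is, $k$-rational points.

## 1. Four corners of a square, and four points with three on a line

Take the four points $[1:a:b]\in\mathbb P^2$ with $a,b\in\{0,1\}$, and let $R=k[x_0,x_1,x_2]$. The form $x_0$ takes the value $1$ at the chosen coordinate vectors, so a form of degree $t$ gives a function on the four points, and multiplying the form by $x_0$ does not change the function. Write $u,v$ for the functions given by $x_1,x_2$, and $B_t\subseteq k^4$ for the space of functions given by forms of degree $t$. Since $u^2=u$ and $v^2=v$,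
$$B_0=\langle 1\rangle,\qquad B_1=\langle 1,u,v\rangle,\qquad B_2=\langle 1,u,v,uv\rangle=k^4 .$$
The dimensions are $1,3,4,4,\dots$ and their successive differences are $(1,2,1)$.

These differences are the Hilbert function of a ring. Let $I$ be the ideal generated by all forms vanishing at the four points. Multiplication by $x_0$ is injective on $R/I$, because $x_0$ vanishes at none of the points. So $A=R/(I+(x_0))$ has Hilbert function $(1,2,1)$. As $I$ contains $x_1(x_1-x_0)$ and $x_2(x_2-x_0)$, the ring $A$ is a quotient of $k[x_1,x_2]/(x_1^2,x_2^2)$, which also has Hilbert function $(1,2,1)$. Hence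
$$A=k[x_1,x_2]/(x_1^2,x_2^2).$$
The elements of $A$ killed by both variables are the multiples of $x_1x_2$, so they form a line.

Now move the points. Pick $t\in k\setminus\{0,1\}$ and take the points with affine coordinates $(0,0),(1,0),(t,0)$ and $(0,1)$. Here $uv=0$ and $v^2=v$, and
$$B_1=\langle 1,u,v\rangle,\qquad B_2=\langle 1,u,u^2,v\rangle=k^4 .$$
The differences are again $(1,2,1)$. This time $I$ contains $x_1x_2$, $x_2(x_2-x_0)$ and $x_1(x_1-x_0)(x_1-tx_0)$, so $A$ is a quotient of $k[x_1,x_2]/(x_1x_2,x_2^2,x_1^3)$. The latter has basis $1,x_1,x_2,x_1^2$, so by dimension it equals $A$. The elements killed by both variables are now spanned by $x_2$ and $x_1^2$, a plane.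

There is a second way to see the difference. In both cases $B_1$ is a hyperplane in $k^4$, so it is the set of functions $b$ with $\sum_P\lambda_Pb_P=0$ for some $\lambda\ne0$, unique up to scalar. For the square, $\lambda_{(a,b)}=(-1)^{a+b}$, which has no zero entry. For the second set the condition from $v$ says $\lambda_{(0,1)}=0$, and indeed $\lambda=(t-1,-t,1,0)$ in the order in which the points were listed.

So the square is special (it will be called arithmetically Gorenstein), although its dimension count is the same as that of a set that is not special. This raises the question of which dimension counts can occur for special sets of points, and whether they are the same as those that occur for special algebras $A$ with no points behind them.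

## 2. Gorenstein algebras, $h$-vectors, and the problem

**Definition (Artinian Gorenstein algebra).** Let $A=k[x_1,\dots,x_c]/J$ with $J$ homogeneous and containing no linear forms, and suppose $\dim_kA<\infty$. Let $\mathfrak m=(x_1,\dots,x_c)$. The *socle* of $A$ is $0:_A\mathfrak m$, and $A$ is *Gorenstein* if its socle is one-dimensional over $k$. The Hilbert function is $h_A(t)=\dim_kA_t$, written as $(1,h_1,\dots,h_s)$ with $h_1=c$ and $h_s\neq 0$; the number $s$ is the *socle degree*.

In Section 1, $k[x_1,x_2]/(x_1^2,x_2^2)$ is Gorenstein and $k[x_1,x_2]/(x_1x_2,x_2^2,x_1^3)$ is not. Any finite-dimensional graded algebra with $A_0=k$ that is generated by $A_1$ can be presented with $\dim A_1$ variables, and then the ideal contains no linear forms. So it is enough to name such an algebra.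

**Fact 1.** Let $A$ be a finite-dimensional graded algebra with $A_0=k$, generated by $A_1$, with $A_s\ne0$ and $A_{s+1}=0$. Then $A$ is Gorenstein if and only if $\dim A_s=1$ and, for every $0\le t\le s$, the multiplication $A_t\times A_{s-t}\to A_s\cong k$ is a perfect pairing. In that case the socle is $A_s$ and $h_t=h_{s-t}$.

*Proof.* The space $A_s$ always lies in the socle. If $A$ is Gorenstein, the socle is therefore $A_s$, and $\dim A_s=1$. Let $0\ne a\in A_t$ with $t<s$. Then $a$ is not in the socle, so $\ell a\ne0$ for some $\ell\in A_1$. Repeating this, we reach a nonzero multiple of $a$ in $A_s$. So no nonzero $a\in A_t$ is killed by $A_{s-t}$. The same holds with $t$ and $s-t$ exchanged, so the pairing is perfect and $h_t=h_{s-t}$. Conversely, if the pairings are perfect, a nonzero homogeneous element of degree $t<s$ has a nonzero multiple by an element of positive degree $s-t$ and is not in the socle. The socle is a homogeneous ideal, so it equals $A_s$, which is a line. $\square$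

**Definition (points).** Let $X\subset\mathbb P^c$ be a nonempty reduced finite set of points, with homogeneous ideal $I_X\subset R=k[x_0,\dots,x_c]$. It is *arithmetically Gorenstein* (AG) if $R/I_X$ is a Gorenstein ring. For a general linear form $L$, the ring $A=R/(I_X+(L))$ is an *Artinian reduction* of $X$, and its Hilbert function is the *$h$-vector* of $X$.

**Fact 2.** Let $|X|=N$, let $L$ be a linear form vanishing at no point of $X$, and let $A=R/(I_X+(L))$ have Hilbert function $(1,h_1,\dots,h_s)$. Put $H(t)=\sum_{i\le t}h_i$. Then $L$ is a non-zero-divisor on $R/I_X$, $\dim(R/I_X)_t=H(t)$ for all $t$, and $H(t)=N$ for all $t\ge s$.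

*Proof.* If $Lf\in I_X$ with $f$ a form, then $f$ vanishes on $X$, so $f\in I_X$. Hence $0\to(R/I_X)_{t-1}\xrightarrow{L}(R/I_X)_t\to A_t\to0$ is exact, and $\dim(R/I_X)_t=H(t)$ by summation. For each $P\in X$, a product of $N-1$ linear forms, one through each other point but not through $P$, vanishes at every point of $X$ except $P$. Multiplying by powers of $L$, we see that forms of degree $t\ge N-1$ give all functions on $X$, so $H(t)=N$ for $t\gg0$. Since $H$ is constant from $s$ on, $H(t)=N$ for $t\ge s$. $\square$

**Fact 3 (textbook).** If $L$ is a linear non-zero-divisor on a standard graded algebra $S$, then $S$ is Gorenstein if and only if $S/(L)$ is. In particular the Artinian reduction of an AG set is an Artinian Gorenstein algebra.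

So the square is AG with $h$-vector $(1,2,1)$, and the second set of Section 1 is not AG.

**Definition (SI-sequence).** An *O-sequence* is the Hilbert function of some standard graded $k$-algebra. A sequence $(1,h_1,\dots,h_s)$ is an *SI-sequence* if it is symmetric ($h_i=h_{s-i}$) and
$$(1,h_1-1,h_2-h_1,\dots,h_{\lfloor s/2\rfloor}-h_{\lfloor s/2\rfloor-1})$$
is an O-sequence.

For example, $(1,m,n)$ is an O-sequence exactly when $0\le n\le\binom{m+1}2$. There are $\binom{m+1}{2}$ quadratic monomials in $m$ variables, and one may divide $k[x_1,\dots,x_m]$ by any space of quadrics together with all cubics. So $(1,2,1)$ and $(1,3,3,1)$ are SI-sequences, with differences $(1,1)$ and $(1,2)$. The sequence $(1,13,12,13,1)$ is symmetric, but its differences $(1,12,-1)$ contain a negative number, so it is not an SI-sequence.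

Two results are quoted as known. For every SI-sequence $h$ there is a reduced AG set of points whose Artinian reduction has Hilbert function $h$. In codimension $3$, every set of graded Betti numbers that occurs for an Artinian Gorenstein algebra occurs for the Artinian reduction of a reduced AG set of points. Only the first will be used.

**Problem** (from "Experiments in Commutative Algebra and Algebraic Geometry"). Given any Artinian Gorenstein algebra $A=k[x_1,\dots,x_c]/J$, must there be a reduced AG set of points $X\subset\mathbb P^c$ whose Artinian reduction has Hilbert function $h_A$?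

The answer is no, over every algebraically closed field, in every characteristic. The smallest socle degree where this can be seen is $4$.

## 3. Socle degree at most three, and the sequences $(1,c,a,c,1)$

By symmetry (Fact 1), an Artinian Gorenstein algebra of socle degree $s\le3$ has Hilbert function
$$(1),\quad(1,1),\quad(1,c,1),\quad\text{or}\quad(1,c,c,1).$$
The difference sequences in the definition of an SI-sequence are $(1)$, $(1)$, $(1,c-1)$ and $(1,c-1)$, all O-sequences. So these are SI-sequences, and the quoted result realizes each of them by points; for $s=0$ the set is a single point. Up to socle degree $3$ the Problem has a positive answer.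

For $s=4$, symmetry leaves $(1,c,a,c,1)$ with $a\le\binom{c+1}2$. The difference sequence is $(1,c-1,a-c)$, and $\binom{c+1}2-c=\binom c2$, so this is an SI-sequence if and only if $a\ge c$. Everything turns on whether $a<c$ can happen, first for algebras and then for points.

## 4. A Gorenstein algebra with Hilbert function $(1,13,12,13,1)$

The aim of this section is an algebra that dips in the middle. One starts with an algebra that grows fast and stops abruptly, and glues it to its own dual turned upside down. The small piece of the one then meets the large piece of the other at both ends.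

**Construction.** Fix $s\ge2$, put $Q=k[x,y,z]/(x,y,z)^s$, and set
$$A_t=Q_t\oplus\operatorname{Hom}_k(Q_{s-t},k),\qquad (a,\varphi)(b,\psi)=(ab,\ a\psi+b\varphi),\qquad (a\psi)(q)=\psi(aq).$$
If $a\in Q_t$ and $\psi\in\operatorname{Hom}(Q_{s-u},k)$, then $a\psi\in\operatorname{Hom}(Q_{s-t-u},k)$, so degrees add. The product is commutative, and it is associative because $(ab)\psi=a(b\psi)$. Since $Q_s=0$, we have $A_0=k$ and $A_s=\operatorname{Hom}(Q_0,k)\cong k$, and $A_t=0$ for $t>s$.

To see the construction in a small case, replace $Q$ by $k[x]/(x^2)$ and take $s=2$. Then $A_1$ is spanned by $x$ and the dual vector $x^*$, with $x^2=0$, $(x^*)^2=0$, and $x\cdot x^*$ spanning $A_2$. This is $k[x_1,x_2]/(x_1^2,x_2^2)$, the Artinian reduction of the square.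

**Step 1: $A$ is generated in degree one.** This is needed for $A$ to be standard graded. The subalgebra $Q$ is generated by $Q_1\subseteq A_1$. The space $\operatorname{Hom}(Q_{s-1},k)$ also lies in $A_1$. Let $0\le a\le s-1$. We claim
$$Q_a\cdot\operatorname{Hom}(Q_{s-1},k)=\operatorname{Hom}(Q_{s-1-a},k).$$
A subspace of $\operatorname{Hom}(U,k)$, with $U$ finite-dimensional, is everything as soon as no nonzero $q\in U$ is killed by all of it. Let $q\in Q_{s-1-a}$ be killed by the left side. Then $\psi(pq)=0$ for all $p\in Q_a$ and all $\psi\in\operatorname{Hom}(Q_{s-1},k)$, so $pq=0$ in $Q_{s-1}$ for all $p\in Q_a$. In degrees at most $s-1$ the ring $Q$ agrees with the domain $k[x,y,z]$, and $Q_a\neq0$. Hence $q=0$. The claim gives the summand $\operatorname{Hom}(Q_{s-t},k)$ of $A_t$ for $t=a+1=1,\dots,s$.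

**Step 2: $A$ is Gorenstein.** We check the criterion of Fact 1. For $(a,\varphi)\in A_t$ and $(b,\psi)\in A_{s-t}$ we have $ab\in Q_s=0$. Identify $A_s=\operatorname{Hom}(Q_0,k)$ with $k$ by evaluation at $1$. The product is then
$$(a\psi+b\varphi)(1)=\psi(a)+\varphi(b),\qquad a\in Q_t,\ \psi\in\operatorname{Hom}(Q_t,k),\ b\in Q_{s-t},\ \varphi\in\operatorname{Hom}(Q_{s-t},k).$$
This is a sum of two evaluation pairings, hence perfect.

**Step 3: the Hilbert function.** It is $h_t=\dim Q_t+\dim Q_{s-t}$. For $s=4$ we have $h_Q=(1,3,6,10)$, so
$$h_A=(1,\ 3+10,\ 6+6,\ 10+3,\ 1)=(1,13,12,13,1).$$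

This is Stanley's well-known example; nothing above used the characteristic.

**The direct attempt to find points.** Given any Artinian Gorenstein $A=k[x_1,\dots,x_c]/J$, the first thing to try is to add a variable. The ring $k[x_0,\dots,x_c]/Jk[x_0,\dots,x_c]=A[x_0]$ is one-dimensional, $x_0$ is a non-zero-divisor, and dividing by $x_0$ gives $A$ back. By Fact 3 it is Gorenstein, so it is the coordinate ring of a zero-dimensional AG scheme with $h$-vector $h_A$. But every variable $x_1,\dots,x_c$ is nilpotent in it, so the scheme is supported at the single point $[1:0:\dots:0]$. It is reduced only if it is that one point, that is, only if $A=k$. So if "reduced" were dropped, the Problem would be trivially true. An obstruction for $(1,13,12,13,1)$ must therefore use that the points are distinct. What distinct points provide is that $R/I_X$ consists of functions on $X$, and these can be multiplied inside the ring $k^X$.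

## 5. Multiplying functions on $X$: the inequality and a bound that is not available

Let $X$ be reduced and AG with $h$-vector $(1,h_1,\dots,h_s)$, $N=|X|$, and $H(t)=\sum_{i\le t}h_i$. Let $L$ be a linear form vanishing at no point of $X$. Choose for every $P\in X$ a coordinate vector with $L(P)=1$, and put
$$B_t=\{(f(P))_{P\in X}:f\in R_t\}\subseteq k^X .$$
For subspaces $S,T$ of $k^X$ let $ST$ be the *span* of all products. We record what Section 2 gives.

* $B_t\cong(R/I_X)_t$, so $\dim B_t=H(t)$ and $B_s=k^X$ by Fact 2.
* $B_iB_j=B_{i+j}$, since $R_{i+j}$ is spanned by the products of elements of $R_i$ and $R_j$.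
* $B_t\subseteq B_{t+1}$ and $1\in B_t$, because $L$ and $L^t$ give the constant function $1$.

The desired inequality $h_2\ge h_1$ reads $H(2)\ge 2H(1)-1$, that is, $\dim B_1B_1\ge2\dim B_1-1$. The general statement is the following.

**Theorem A.** Let $X\subset\mathbb P^c$ be a reduced AG set of points with $h$-vector $(1,h_1,\dots,h_s)$, $s\ge1$. For all $i,j\ge0$ with $i+j\le s-1$,
$$H(i+j)\ \ge\ H(i)+H(j)-1,\qquad\text{equivalently}\qquad h_{i+1}+\dots+h_{i+j}\ \ge\ h_1+\dots+h_j. \tag{1}$$
In particular ($i=j=1$) $h_2\ge h_1$ whenever $s\ge3$.

For an example, take the eight points $[1:a:b:d]$ with $a,b,d\in\{0,1\}$. With coordinate functions $u,v,w$ (so $u^2=u$, and so on), $B_1=\langle1,u,v,w\rangle$, $B_2$ adds $uv,uw,vw$, and $B_3$ adds $uvw$. As with the square, the Artinian reduction is $k[x_1,x_2,x_3]/(x_1^2,x_2^2,x_3^2)$, whose socle is spanned by $x_1x_2x_3$. So $X$ is AG with $h=(1,3,3,1)$ and $H=1,4,7,8$. Here $s=3$, and (1) for $i=j=1$ is the equality $7=4+4-1$. For $i=1$, $j=2$, where $i+j=s$, the inequality would say $8\ge 4+7-1=10$, which is false. So the bound $i+j\le s-1$ matters.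

**The dimension count for domains.** The number $\dim S+\dim T-1$ is familiar. Suppose $S,T$ are nonzero finite-dimensional subspaces of a commutative $k$-algebra and that $st\ne0$ for all nonzero $s\in S$, $t\in T$. Let $W$ be the kernel of $S\otimes T\to ST$. It contains no nonzero pure tensor. The pure tensors form a Segre variety of dimension $\dim S+\dim T-2$ in $\mathbb P(S\otimes T)$, and a linear subspace disjoint from it must satisfy
$$(\dim W-1)+(\dim S+\dim T-2)\le\dim S\dim T-2 .$$
So $\dim ST=\dim S\dim T-\dim W\ge\dim S+\dim T-1$.

For points this stops at its hypothesis. Already for the square, $u$ and $1-u$ are nonzero elements of $B_1$ with $u(1-u)=0$. And for sets that are not AG the conclusion itself can fail. Take four distinct points on the line $v=0$ with $u=0,1,t,w$ (here $t,w\in k$), and one further point $(u,v)=(0,1)$. Then $uv=0$, $v^2=v$, and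
$$B_1=\langle1,u,v\rangle,\qquad B_2=\langle1,u,u^2,v\rangle,\qquad B_3=\langle1,u,u^2,u^3,v\rangle=k^5,$$
so $h=(1,2,1,1)$, $s=3$, and $\dim B_1B_1=4<5=2\dim B_1-1$.

Look at why. The function $v$ is the indicator function of the point off the line, and $vB_2=\langle v\rangle\subseteq B_2$. So $B_2$ is stable under multiplication by the two-dimensional algebra $K=\langle1,v\rangle$, and $4=3+3-2=\dim B_1+\dim B_1-\dim K$. The loss is accounted for by an algebra that stabilizes the product.

This suggests a plan in two parts.

1. In $k^n$, prove $\dim ST\ge\dim S+\dim T-\dim K$ for some subalgebra $K$ that stabilizes $ST$.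
2. When $X$ is AG, show that only the constants stabilize $B_t$, for $t\le s-1$.

Section 6 does the first part, where reducedness is used because $k^X$ is a product of copies of $k$. Section 7 does the second, using the nowhere zero $\lambda$ seen for the square.

## 6. Products of subspaces in $k^n$ and their stabilizers

This section proves a Kneser-type theorem for products in $k^n$ (cf. Mirandola–Zémor, *Critical pairs for the product Singleton bound*, IEEE Trans. Inform. Theory 2015). Let $k^n$ have coordinatewise multiplication; "subalgebra" means unital subalgebra. A unit is a vector with no zero coordinate. Two preliminary facts are needed.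

**(F1) $k^n$ has finitely many subalgebras.** *Proof.* Let $K$ be a subalgebra. Call coordinates $p,q$ equivalent if $b_p=b_q$ for all $b\in K$. Then $K$ is contained in the algebra of vectors that are constant on classes. If $C\ne C'$ are classes, some $b\in K$ takes different values $b_C\ne b_{C'}$ on them, and $(b-b_{C'}1)/(b_C-b_{C'})\in K$ is $1$ on $C$ and $0$ on $C'$. Multiplying these over all $C'\neq C$ gives the indicator vector of $C$, so it lies in $K$. Hence $K$ consists of all vectors constant on classes and is determined by a partition of $\{1,\dots,n\}$. There are finitely many partitions. $\square$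

For instance $k^3$ has five subalgebras: the constants, the whole of $k^3$, and one for each choice of two coordinates forced to be equal.

**(F2) A $k$-vector space of finite dimension is not a finite union of proper subspaces. Consequently, if a subspace $T\subseteq k^n$ contains a unit, then $T$ is spanned by its units.** *Proof.* Each proper subspace lies in the zero set of a nonzero linear functional. The product of finitely many nonzero linear forms is a nonzero polynomial, and it does not vanish identically because $k$ is infinite. For the second part, the non-units of $T$ form the union of the subspaces $\{x\in T:x_p=0\}$, $p=1,\dots,n$, each proper because $T$ contains a unit. If the units spanned a proper subspace, $T$ would be a union of $n+1$ proper subspaces. $\square$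

The device for part 1 of the plan is an exchange: shrink $S$ and enlarge $T$ without changing $\dim S+\dim T$ and without letting the product grow. When no exchange makes progress, $S$ must map $T$ into itself, and then an algebra appears.

**Lemma 1.** Let $S,T\subseteq k^n$ be subspaces, let $1\in S$, and let $T$ contain a unit. Then there are a subalgebra $K$ and a subspace $V$ with
$$T\subseteq V\subseteq ST,\qquad KV=V,\qquad \dim V+\dim K\ge\dim S+\dim T.$$

*Proof.* The proof is by induction on $\dim S$.

**Step 1: the exchange.** For a unit $e\in T$ put
$$S(e)=S\cap Te^{-1},\qquad T(e)=T+Se .$$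
We check that the new pair satisfies the hypotheses and has the two promised properties.

* $1\in S(e)$, because $1\in S$ and $e\in T$. Also $T\subseteq T(e)$, so $T(e)$ contains a unit.
* The product does not grow: $S(e)T(e)=S(e)T+S(e)Se\subseteq ST+(Te^{-1})(Se)=ST$.
* The sum of dimensions is unchanged. Multiplication by $e$ is injective, so $\dim S(e)=\dim(Se\cap T)$, and
$$\dim S(e)+\dim T(e)=\dim(Se\cap T)+\dim(Se+T)=\dim Se+\dim T=\dim S+\dim T.$$

**Step 2: an exchange that makes progress.** Suppose $\dim S(e)<\dim S$ for some unit $e\in T$. By induction the lemma holds for $(S(e),T(e))$ and gives $K,V$ with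
$$T\subseteq T(e)\subseteq V\subseteq S(e)T(e)\subseteq ST,\qquad KV=V,$$
and $\dim V+\dim K\ge\dim S(e)+\dim T(e)=\dim S+\dim T$. These $K,V$ work for $(S,T)$.

**Step 3: no exchange makes progress.** Otherwise $S(e)=S$, that is, $Se\subseteq T$, for every unit $e\in T$. This is always the case when $\dim S=1$, since then $S=k\cdot1$, so the induction starts here. By (F2) the units of $T$ span $T$, so $ST\subseteq T$. As $1\in S$, we get $ST=T$. Let $V=T$ and let $K$ be the subalgebra generated by $S$. Multiplication by elements of $S$ maps $T$ to itself, hence so does multiplication by sums of products of such elements. So $KV\subseteq V$, and $KV=V$ since $1\in K$. Finally $K\supseteq S$ gives $\dim V+\dim K\ge\dim T+\dim S$. $\square$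

Let us run this on the square with $S=T=B_1=\langle1,u,v\rangle$. For $e=1$ nothing happens. Take $e=\alpha+u$ with $\alpha\ne0,-1$, which is a unit. For $x=p+qu+rv$,
$$xe=p\alpha+(p+q\alpha+q)u+r\alpha v+r\,uv,$$
which lies in $T$ exactly when $r=0$. So $S(e)=\langle1,u\rangle$ and $T(e)=k^4$, and the dimensions changed from $3+3$ to $2+4$. Now no exchange makes progress, and Step 3 gives $K=\langle1,u\rangle$, $V=k^4$. With $e=\alpha+v$ instead one gets $K=\langle1,v\rangle$. So $K$ depends on the choices made.

Lemma 1 is not yet what the plan needs. It provides a stable space $V$ *inside* $ST$, and nothing says that $ST$ itself is stable. We would like to write $ST$ as a sum of such spaces $V$. Each of them may come with its own $K$, but by (F1) there are only finitely many choices for $K$, and by (F2) one of them must occur for enough elements of $S$.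

**Lemma 2.** Let $S,T\subseteq k^n$ be subspaces with $1\in S$ and $1\in T$. There is a subalgebra $K$ with
$$K\cdot ST\subseteq ST\qquad\text{and}\qquad\dim ST\ge\dim S+\dim T-\dim K .$$

*Proof.*

**Step 1: one stable space through each $xT$.** Let $x\in S$ be a unit. Lemma 1 applies to $x^{-1}S\ni1$ and $T$. Multiply the resulting $V$ by $x$. This gives a subalgebra $K_x$ and a subspace $V_x$ with
$$xT\subseteq V_x\subseteq ST,\qquad K_xV_x=V_x,\qquad\dim V_x+\dim K_x\ge\dim S+\dim T.$$
Fix such a choice for every unit $x\in S$.

**Step 2: one subalgebra for a spanning set of units.** For a subalgebra $K$ let $U_K$ be the set of units $x\in S$ with $K_x=K$. By (F1) there are finitely many sets $U_K$, and together they contain all units of $S$. The non-units of $S$ lie in the finitely many subspaces $\{x\in S:x_p=0\}$, which are proper because $1\in S$. So $S$ is the union of these proper subspaces and of the finitely many spans of the sets $U_K$. By (F2), some $U_K$ spans $S$; it is not empty because $S\neq0$.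

**Step 3: $ST$ is stable under this $K$.** Put $V=\sum_{x\in U_K}V_x$. Since $U_K$ spans $S$,
$$ST=\sum_{x\in U_K}xT\subseteq V\subseteq ST,$$
so $ST=V$. Each $V_x$ with $x\in U_K$ is stable under $K$, hence so is $ST$. For any $x\in U_K$ we get $\dim ST\ge\dim V_x\ge\dim S+\dim T-\dim K$. $\square$

## 7. Gorenstein duality leaves only constant stabilizers: proof of Theorem A

We keep the notation of Section 5, and let $A=R/(I_X+(L))$. By Fact 3, $A$ is Gorenstein, and by Fact 1 its socle is $A_s$ and $h_s=1$.

**Step 1: the functional $\lambda$.** We need a hyperplane, as in Section 1. Since $\dim B_{s-1}=H(s)-h_s=N-1$, there is $0\ne\lambda\in k^X$, unique up to scalar, with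
$$B_{s-1}=\Big\{b\in k^X:\ \sum_{P\in X}\lambda_Pb_P=0\Big\}. \tag{2}$$
By uniqueness, any vector $\mu$ with $\sum_P\mu_Pb_P=0$ for all $b\in B_{s-1}$ is a multiple of $\lambda$.

**Step 2: $\lambda_P\ne0$ for all $P\in X$.** This is where the Gorenstein property enters: a zero entry would produce a socle element in too low a degree, as $x_2$ did for the second set of Section 1.

Suppose $\lambda_P=0$. Then the indicator vector $\delta_P$ satisfies (2), so $\delta_P\in B_{s-1}$. Let $d\le s-1$ be minimal with $\delta_P\in B_d$, and let $f\in R_d$ represent $\delta_P$.

Let $\ell$ be any linear form. The form $\ell f-\ell(P)Lf$ vanishes at every $Q\ne P$ in $X$ because $f(Q)=0$. At $P$ its value is $\ell(P)-\ell(P)=0$, because $f(P)=L(P)=1$. So it lies in $I_X$, and $\ell f\in I_X+(L)$. As $\ell$ was arbitrary, the class $\bar f\in A_d$ lies in the socle of $A$.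

This class is not zero. Suppose $\bar f=0$. If $d=0$, then $f=0$, since $(I_X+(L))_0=0$; but $f$ represents $\delta_P\ne0$. If $d\ge1$, then $f\equiv Lg\bmod I_X$ with $g\in R_{d-1}$. As $L$ has value $1$ on $X$, the form $g$ also represents $\delta_P$, contradicting the minimality of $d$.

So $\bar f$ is a nonzero socle element of degree $d\le s-1$, contradicting that the socle is $A_s$.

**Step 3: if $t\le s-1$ and $K\subseteq k^X$ is a subalgebra with $KB_t\subseteq B_t$, then $K=k\cdot1$.** This removes the stabilizer from Lemma 2. First push the stability up to degree $s-1$:
$$KB_{s-1}=KB_tB_{s-1-t}\subseteq B_tB_{s-1-t}=B_{s-1}.$$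
Let $\kappa\in K$. For every $b\in B_{s-1}$ we have $\kappa b\in B_{s-1}$, so $\sum_P\lambda_P\kappa_Pb_P=0$. By Step 1, the vector $(\kappa_P\lambda_P)_P$ is a multiple of $\lambda$. Since $\lambda$ has no zero entry, all $\kappa_P$ are equal, so $\kappa$ is constant.

**Step 4: the inequality.** Let $i+j\le s-1$. Apply Lemma 2 to $S=B_i$ and $T=B_j$, both of which contain $1$. Their product is $B_{i+j}$. The subalgebra $K$ that Lemma 2 gives stabilizes $B_{i+j}$, so $K=k\cdot1$ by Step 3, and
$$H(i+j)=\dim B_{i+j}\ge\dim B_i+\dim B_j-1=H(i)+H(j)-1 .$$
Subtracting $H(i)$ and using $h_0=1$ gives $h_{i+1}+\dots+h_{i+j}\ge h_1+\dots+h_j$. For $s\ge3$ we may take $i=j=1$ and get $h_2\ge h_1$. $\square$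

Compare the two examples of Section 5. For the five points, $\lambda$ vanishes at the point off the line, because the function $v\in B_2$ is the indicator of that point, and Step 3 breaks down: $v$ is a non-constant stabilizer. For the cube, $\lambda_P=(-1)^{a+b+d}$ at $P=[1:a:b:d]$: the alternating sum of a squarefree monomial that misses one of the variables is zero. This $\lambda$ is nowhere zero.

**Theorem B.** $(1,13,12,13,1)$ is the Hilbert function of an Artinian Gorenstein $k$-algebra. Hence, by Theorem A, the answer to the Problem is **no**.

*Proof.* The algebra is that of Section 4 with $s=4$. A reduced AG set of points with this $h$-vector would, by Theorem A with $s=4\ge3$, satisfy $12=h_2\ge h_1=13$, which is false. $\square$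

## 8. All socle degrees at least four, all $h$-vectors with $s\le5$, and sharpness

**Theorem C.**

1. Fix the socle degree $s$. The Problem restricted to algebras of socle degree $s$ has a positive answer if $s\le3$ and a negative one if $s\ge4$. For $s\ge4$ there are counterexamples in every codimension $c\ge3+\binom{s+1}2$. In particular there are counterexamples with $s=4$ for every $c\ge13$.
2. For $s\le5$, a sequence $(1,h_1,\dots,h_s)$ is the $h$-vector of a reduced AG set of points if and only if it is an SI-sequence.
3. Theorem A is sharp. For all $c\ge1$, $s\ge2$ there is an $X$ with equality for all $i+j\le s-1$. For $i+j=s$ the inequality fails whenever $0<i<s$ and $h_i\ge2$. It also fails in general without "reduced".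

These notes do not determine all $h$-vectors of reduced AG sets for $s\ge6$.

**Part 1, small socle degree.** For $s\le3$ the positive answer was shown in Section 3.

**Part 1, one counterexample for each $s\ge4$.** The algebra of Section 4 has $h_t=\dim Q_t+\dim Q_{s-t}$, so
$$h_1=3+\binom{s+1}2,\qquad h_2=6+\binom s2,\qquad h_1-h_2=-3+s>0 .$$
By Theorem A this Hilbert function is not the $h$-vector of a reduced AG set of points.

**Part 1, raising the codimension.** The purpose is to increase $c$ by one while keeping $h_1-h_2$. Let $A$ be Artinian Gorenstein of socle degree $s\ge4$ with socle generator $\sigma\in A_s$. Form the fiber product $A\times_kk[y]/(y^{s+1})$, that is, the pairs with the same component in degree zero. The element $(\sigma,-y^s)$ is killed by everything of positive degree, so it spans a one-dimensional ideal. Let $A'$ be the quotient by this ideal. Then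
$$A'_0=k,\qquad A'_t=A_t\oplus ky^t\ \ (0<t<s),\qquad A'_s=A_s,$$
with $y\cdot A_+=0$, where $A_+$ is the part of positive degree, and $y^s=\sigma$. It is generated by $A_1$ and $y$, so it is generated in degree one. For $0<t<s$ the multiplication into $A'_s=k\sigma$ is
$$(a+\alpha y^t)(b+\beta y^{s-t})=ab+\alpha\beta\sigma,$$
the orthogonal sum of the perfect pairing of $A$ (Fact 1) and the perfect pairing $(\alpha,\beta)\mapsto\alpha\beta$. For $t=0$ and $t=s$ the pairing is $k\times k\to k$. By Fact 1, $A'$ is Gorenstein. Its Hilbert function is $h_A+(0,1,\dots,1,0)$, so $c$ rises by $1$. As $s\ge4$, both $h_1$ and $h_2$ rise by $1$, and $h_1-h_2$ is unchanged.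

Starting from the algebra of Section 4 and iterating, we get Artinian Gorenstein algebras of socle degree $s$ with $h_1-h_2=s-3>0$ in every codimension $c\ge3+\binom{s+1}2$, and Theorem A excludes all of them. For $s=4$ the bound is $3+10=13$.

To see the operation on a small algebra (the construction itself needs no lower bound on $s$ beyond $s\ge2$), apply it to $k[x_1,x_2]/(x_1^2,x_2^2)$ with $s=2$. The result has basis $1,x_1,x_2,y,x_1x_2$, with $y^2=x_1x_2$ and $yx_1=yx_2=0$, and Hilbert function $(1,3,1)$.

**Part 2, every SI-sequence occurs.** This is the quoted known result.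

**Part 2, every $h$-vector with $s\le5$ is SI.** The $h$-vector of a reduced AG set is the Hilbert function of an Artinian Gorenstein algebra $A$, hence symmetric. For $s\le3$ it is an SI-sequence by Section 3. For $s=4$ or $5$ it is
$$(1,c,a,c,1)\qquad\text{or}\qquad(1,c,a,a,c,1),$$
where $c=h_1$. Theorem A gives $a\ge c$. Since $A$ is generated by the $c$-dimensional space $A_1$, we have $a=\dim A_2\le\binom{c+1}2$. In both cases $\lfloor s/2\rfloor=2$, and the difference sequence is $(1,c-1,a-c)$ with
$$0\le a-c\le\binom{c+1}2-c=\binom c2 .$$
This is exactly the condition for $(1,c-1,a-c)$ to be an O-sequence, as recalled in Section 2. So the $h$-vector is an SI-sequence.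

**Part 3, equality.** For $c\ge1$ and $s\ge2$ the sequence $(1,c,c,\dots,c,1)$ is symmetric, and its difference sequence $(1,c-1,0,\dots,0)$ is the Hilbert function of $k[x_1,\dots,x_{c-1}]$ modulo all quadrics. So it is an SI-sequence, and by the quoted result it is the $h$-vector of some reduced AG set. There $H(t)=1+ct$ for $0\le t\le s-1$, so for $i+j\le s-1$
$$H(i)+H(j)-1=1+c(i+j)=H(i+j).$$
For $c=1$ such an $X$ can be written down at once: any $s+1$ points of $\mathbb P^1$, with Artinian reduction $k[x]/(x^{s+1})$.

**Part 3, the range of $i+j$.** Let $X$ be a reduced AG set and let $i+j=s$ with $0<i<s$. By symmetry the last $i$ entries of the $h$-vector have the same sum as the first $i$, so $H(j)=H(s-i)=N-H(i-1)$. Hence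
$$H(i)+H(j)-1=N+h_i-1,$$
which exceeds $H(s)=N$ as soon as $h_i\ge2$. The cube in Section 5, with $i=1$ and $h_1=3$, gave $10>8$.

**Part 3, reducedness.** Let $A$ be the algebra of Section 4 with $s=4$. By the end of that section, $A[x_0]$ is the coordinate ring of a zero-dimensional AG scheme, supported at one point and non-reduced, with $h$-vector $(1,13,12,13,1)$. For it $H(2)=26$, while $2H(1)-1=27$, and $2\le s-1$. So Theorem A fails without "reduced". $\square$
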